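# Additive functions with values in $\mathbb R/\mathbb Z$ whose shifted sums converge

## 1. The classification theorem and what it says

**Theorem 1.** Let $\mathbb T=\mathbb R/\mathbb Z$, with $\|x\|=\min_{m\in\mathbb Z}|x-m|$, and call $F:\mathbb N\to\mathbb T$ additive if $F(mn)=F(m)+F(n)$ whenever $(m,n)=1$. Let $k\ge 1$, let $F_0,\dots,F_{k-1}:\mathbb N\to\mathbb T$ be additive, let $\kappa\in\mathbb T$, and suppose that
$$L_n(F)=L_n(F_0,\dots,F_{k-1}):=F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1)\ \longrightarrow\ \kappa\qquad(n\to\infty).$$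
Then there are unique real numbers $\tau_0,\dots,\tau_{k-1}$ such that the functions $H_j(n)=F_j(n)-\tau_j\log n \pmod 1$ satisfy $H_j(p^a)=0$ for all primes $p>k$ and all $a\ge 1$. Moreover $\sum_j\tau_j=0$, and $L_n(H_0,\dots,H_{k-1})=\kappa$ for **all** $n\in\mathbb N$.

Here $\mathbb N=\{1,2,\dots\}$. Write $\mathcal A_T$ for the group of additive functions $\mathbb N\to\mathbb T$. A function in $\mathcal A_T$ has $F(1)=0$ and is determined by its values $F(p^a)$ at prime powers, which can be prescribed arbitrarily. We say that $F$ is *supported on* a set $\mathcal Q$ of primes if $F(p^a)=0$ for all primes $p\notin\mathcal Q$ and all $a\ge1$. Real numbers that appear in an equation in $\mathbb T$ are read modulo $1$.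

In plain words: additive functions are assigned to the $k$ consecutive integers $n,\dots,n+k-1$, and their sum settles down to a limit. Why might this happen? There are two obvious reasons.

The first reason is the logarithm. If $\tau_0+\dots+\tau_{k-1}=0$, then
$$\sum_j\tau_j\log(n+j)=\sum_j\tau_j\log\Big(1+\frac jn\Big)\to0 ,$$
so $F_j=\tau_j\log \bmod 1$ is a solution with $\kappa=0$.

The second reason is an exact identity coming from small primes. Take $k=3$ and $x\in\mathbb T$. Put $H_0(2^a)=x$ and $H_2(2^a)=-x$ for all $a\ge1$, and all other values $0$. Since $2\mid n$ exactly when $2\mid n+2$, we get $L_n(H)=0$ for every $n$. Another identity for $k=3$: put $H_j(3^a)=x$ for $j=0,1,2$ and $H_0(2^a)=H_1(2^a)=-x$, for all $a\ge1$, and all other values $0$. Exactly one of $n,n+1,n+2$ is a multiple of $3$ and exactly one of $n,n+1$ is even, so again $L_n(H)=x-x=0$. For instance $L_1=0-x+x$, $L_2=-x+x+0$, $L_6=(x-x)+0+0$. A nonzero limit also occurs: for $k=2$ the choice $H_0(2^a)=H_1(2^a)=\kappa$ gives $L_n(H)=\kappa$ for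 all $n$.

Theorem 1 says that every solution is a sum of these two kinds: a logarithmic part, and an *exact* solution that lives on primes at most $k$. With $\kappa=0$ it contains Conjecture 3 of "Distribution of arithmetical functions on some subsets of integers", which reads: if $L_n(F)\to0$, then there are reals $\tau_j$ with $\sum_j\tau_j=0$ such that $H_j=F_j-\tau_j\log\pmod 1$ satisfies $L_n(H)=0$ for all $n$. So that conjecture is true for every $k\ge1$.

The proof gives two further results.

**Theorem 2.** $L_n(F)\to\kappa$ if and only if $F_j=\tau_j\log+H_j$ with $\tau_j\in\mathbb R$, $\sum_j\tau_j=0$, and $H_j\in\mathcal A_T$ supported on primes $\le k$, such that for each prime $p\le k$ the function $K_p(n)=\sum_jH_j(p^{v_p(n+j)})$ (with $H_j(p^0)=0$) is a constant $\kappa_p$, and $\sum_{p\le k}\kappa_p=\kappa$. For $k=2$, $\kappa=0$ this forces $F_0=\tau\log$, $F_1=-\tau\log$. For $k\ge3$ the range "primes $\le k$" is sharp: every prime $p\le k$ carries nonzero values of some exact solution with $\kappa=0$.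

**Theorem 3.** Let $\mathbb G$ be a compact Hausdorff abelian group, let $F_0,\dots,F_{k-1}:\mathbb N\to\mathbb G$ be additive, and suppose $L_n(F)\to\kappa\in\mathbb G$. Then there are unique continuous homomorphisms $\varphi_j:\mathbb R\to\mathbb G$ such that $H_j(n)=F_j(n)-\varphi_j(\log n)$ vanishes at $p^a$ for all primes $p>k$ and $a\ge1$. Moreover $\sum_j\varphi_j=0$ and $L_n(H)=\kappa$ for all $n$.

The published facts we rely on are the prime number theorem and Chebyshev's bound $\sum_{p\le x}\log p\le 2x$, the arithmetic large sieve (stated in Section 6), Pinsker's inequality and the standard properties of Shannon entropy, and, for Theorem 3 only, Pontryagin duality.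

For a function $a$ on $\mathbb N$ or $\mathbb Z$ and an integer $v$ we write $D_va(n)=a(n+v)-a(n)$ and $\Delta=D_1$. For $v\ge1$, $D_v$ is the sum of the shifts of $\Delta$ by $0,1,\dots,v-1$.

## 2. Null sets and slowly varying sequences

Much of the proof yields statements that hold for "most" $n$. We need a notion of "most" that survives dilation, and a way to return from it to ordinary limits.

**Definition (null sets).** For $B\subset\mathbb N$ let
$$d^*(B)=\lim_{L\to\infty}\ \sup_{a\ge0}\frac{|B\cap(a,a+L]|}{L}.$$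
The numerator $s(L)=\sup_a|B\cap(a,a+L]|$ is subadditive in $L$, so the limit exists and equals $\inf_Ls(L)/L$. The set $B$ is *null* if $d^*(B)=0$.

The squares are null, because $(a,a+L]$ contains at most $\sqrt L+1$ of them. The set $\bigcup_{j\ge1}(10^j,10^j+j]$ has natural density $0$, but $d^*=1$: a null set must be sparse in every long window.

**Definition (periodic sets, $\rightsquigarrow$).** A *periodic set* is a nonempty union of residue classes to a fixed modulus, intersected with $\mathbb N$. For $a_n,a\in\mathbb T$ we write $a_n\rightsquigarrow a$ (along a periodic set $\mathcal N$) if $\{n\ (\in\mathcal N):\|a_n-a\|\ge\varepsilon\}$ is null for every $\varepsilon>0$.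

Ordinary convergence implies $\rightsquigarrow$. Finite unions of null sets are null, so $\rightsquigarrow$ respects integer linear combinations. If $B$ is null, $q\ge1$ and $b\ge0$, then $\{n:qn+b\in B\}$ is null, because it has at most $|B\cap(qa+b,qa+b+qL]|$ elements in $(a,a+L]$. Hence
$$a_n\rightsquigarrow a\quad\Longrightarrow\quad a_{qn+b}\rightsquigarrow a, \tag{2.1}$$
and likewise along periodic sets: if $a_n\rightsquigarrow a$ along $\mathcal N$, then $a_{qn+b}\rightsquigarrow a$ along $\{n:qn+b\in\mathcal N\}$, when that set is nonempty. Periodic sets are not null. So if a constant sequence $c$ satisfies $c\rightsquigarrow c'$ along a periodic set, then $c=c'$.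

**Lemma 2.1.** (a) If $\Delta a_n\to0$ in $\mathbb T$ and $a_n\rightsquigarrow a$ along a periodic set $\mathcal N$, then $a_n\to a$.
(b) If $\xi:\mathbb N\to\mathbb R$, $\Delta\xi\to0$, and $\xi\bmod1\to C$ in $\mathbb T$, then $\xi$ converges in $\mathbb R$.
(c) If $\tau\in\mathbb R$ and $\tau\log n$ converges modulo $1$ along a residue class $n=a+bs$ ($s\to\infty$), then $\tau=0$.

*Proof.* (a) Let $\varepsilon>0$ and let $q$ be the modulus of $\mathcal N$. An interval $(b,b+L]$ with $q\mid L$ contains at least $L/q$ elements of $\mathcal N$, while for $L$ large fewer than $L/q$ of its elements are in the null set where $\|a_n-a\|\ge\varepsilon$. So there is $L$ such that every $(b,b+L]$, $b\ge0$, contains some $n'\in\mathcal N$ with $\|a_{n'}-a\|<\varepsilon$. For all large $n$ we have $\|\Delta a_n\|\le\varepsilon/L$. Comparing $n$ with an $n'$ in a common interval of length $L$ gives $\|a_n-a\|<2\varepsilon$ for all large $n$.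

(b) Eventually $\xi(n)$ is within $1/8$ of $C+\mathbb Z$ and its steps are below $1/4$ in absolute value. Consecutive nearest points of $C+\mathbb Z$ then differ by less than $1$, so they coincide. The nearest point is eventually constant, and $\xi$ converges to it.

(c) The sequence $\xi(s)=\tau\log(a+bs)$ has $\Delta\xi\to0$, so by (b) it converges in $\mathbb R$. This forces $\tau=0$. $\square$

**Lemma 2.2.** Let $y:\mathbb N\to\mathbb R$ with $\Delta y\to0$, let $q\ge2$ be an integer, and suppose $y(qn)-y(n)\to c$. Then $y(m)/\log m\to c/\log q$.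

*Proof.* Since $m$ and $q\lfloor m/q\rfloor$ differ by fewer than $q$ steps, $y(m)-y(q\lfloor m/q\rfloor)\to0$. Hence $y(m)=y(\lfloor m/q\rfloor)+c+\epsilon(m)$ for $m\ge q$, with $\epsilon(m)\to0$. Let $q^t\le m<q^{t+1}$ and iterate $t$ times:
$$y(m)=y(\lfloor m/q^t\rfloor)+tc+\sum_{i<t}\epsilon(\lfloor m/q^i\rfloor).$$
The first term takes finitely many values, as $1\le\lfloor m/q^t\rfloor<q$. The errors are bounded. Given $\eta>0$, choose $u_0$ with $|\epsilon(u)|\le\eta$ for $u\ge u_0$. Since $\lfloor m/q^i\rfloor\ge q^{t-i}$, only $O_\eta(1)$ indices $i$ have $\lfloor m/q^i\rfloor<u_0$. So the sum of the errors is $o(t)$, and $y(m)=tc+o(t)$ with $t=\log m/\log q+O(1)$. $\square$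

## 3. One function, and two opposite functions

**One function.** Let $k=1$ and $F_0(n)\to\kappa$. Fix $m$ and let $n\to\infty$ through integers coprime to $m$. Then $F_0(m)=F_0(mn)-F_0(n)\to\kappa-\kappa=0$. So $F_0\equiv0$ and $\kappa=0$.

**Two opposite functions.** Let $k=2$, $F_1=F$, $F_0=-F$, $\kappa=0$. The hypothesis says $F(n+1)-F(n)\to0$ in $\mathbb T$. We show by hand that $F=\tau\log\bmod1$.

Lift $F$ to a real function $y$ by choosing $y(1)=0$ and $\Delta y(n)\in[-\frac12,\frac12)$ congruent to $\Delta F(n)$. Then $\Delta y\to0$ in $\mathbb R$, although $y$ need not be additive. Fix $q\ge2$ and put $\xi(n)=y(qn)-y(n)$. Clearly $\Delta\xi\to0$. For $n$ coprime to $q$ we have $\xi(n)\equiv F(qn)-F(n)=F(q)\pmod 1$. The integers coprime to $q$ form a periodic set, so Lemma 2.1(a) gives $\xi\bmod1\to F(q)$, and Lemma 2.1(b) gives $\xi\to c_q$ for some real $c_q\equiv F(q)$. By Lemma 2.2, $c_q/\log q=\lim y(m)/\log m=:\tau$ does not depend on $q$. So $F(q)=\tau\log q$ in $\mathbb T$ for all $q$.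

This argument has three ingredients we shall keep: slow variation allows a real lift; a congruence condition on $n$ is harmless once variation is slow; and dilation by $q$ identifies the logarithm.

For general $k$, suppose we knew that $\sum_jF_j\equiv0$ and $\kappa=0$. With $V_i=F_0+\dots+F_i$ and $Y(n)=\sum_{i\le k-2}V_i(n+i)$, summation by parts (written out in Section 11) gives $L_n(F)=-\Delta Y(n)$, so $Y$ varies slowly, and we have one function fewer. This suggests an induction on $k$. The trouble is the assumption $\sum_jF_j\equiv0$: for $k=2$ it says $F_0=-F_1$, and nothing so far compares $F_0$ with $F_1$ at the *same* integer.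

## 4. The dilation relation and the congruence it carries

Here is the first thing one would try for $k\ge2$. Put $C_p=\sum_jF_j(p)+\kappa$ for a prime $p$. If $p\mid n$ and $p\nmid n/p+j$ for $0\le j<k$, then $n+jp=p(n/p+j)$ with coprime factors, so
$$\sum_{j<k}F_j(n+jp)=\sum_{j<k}F_j(p)+L_{n/p}(F), \tag{4.1}$$
and the right side tends to $C_p$ as $n\to\infty$. So the sum with spacing $1$ controls sums with spacing $p$. Comparing two primes should isolate one function. For $k=2$ and primes $p<p'$,
$$F_0(n)+F_1(n+p)\approx C_p,\qquad F_0(n)+F_1(n+p')\approx C_{p'}\quad\Longrightarrow\quad F_1(n+p')-F_1(n+p)\approx C_{p'}-C_p .$$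
This would show that $D_wF_1$, $w=p'-p$, is nearly constant, which is the kind of slow variation that Section 3 used.

The exact point of failure is the congruence: (4.1) requires $p\mid n$. The two relations can be combined only if $pp'\mid n$, so $D_wF_1(m)$ is controlled only for $m\equiv p\pmod{pp'}$. One might use several pairs with the same difference $w$, but the error in (4.1) is uniform only for finitely many pairs. The classes from finitely many pairs $(p,p+w)$ have total density at most
$$\sum_p\frac1{p(p+w)}<\sum_p\frac1{p^2}\le\frac14+\frac19+\frac1{25}+\frac1{49}+\sum_{\substack{m\ge11\\ m\text{ odd}}}\frac1{(m-1)(m+1)}<0.43+0.05<\frac12 ,$$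
where the last sum telescopes to $\frac12\cdot\frac1{10}$. So, for any fixed step $w$, the relations as they stand leave more than half of the integers untouched. For larger $k$ one must combine $2^{k-1}$ relations, and the classes are sparser still.

The way past this: show that for *most* primes $p$ of a suitable size the relation $\sum_jF_j(n+jp)\approx C_p$ holds for *most* $n$, without the condition $p\mid n$. The reason is informational. A window of values of the $F_j$ of length $\asymp P$ cannot be correlated with the residues of $n$ modulo very many primes of size $P$. So, for most $p$, whether $p\mid n$ is nearly independent of the window, and a relation that is forced when $p\mid n$ must hold almost always.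

## 5. Limit measures and an entropy bound

In Sections 5–7 we fix $k\ge2$ and assume $L_n(F)\to\kappa$.

### The space of local views

Let $\hat{\mathbb Z}$ be the compact ring of compatible families of residues modulo all $q\ge1$, so that "$\rho\bmod q$" makes sense for $\rho\in\hat{\mathbb Z}$. Let
$$\Omega=\hat{\mathbb Z}\times(\mathbb T^k)^{\mathbb Z},\qquad(\rho,u),\quad u=(u_j(x))_{x\in\mathbb Z,\,0\le j<k},$$
a compact metrizable space, with the shift $\sigma(\rho,u)=(\rho+1,u(\cdot+1))$. The integer $n$ gives the point $z_n=(n,(F_j(n+x))_{x,j})$, with $F_j(m):=0$ for $m\le0$. It records all residues of $n$ and all values near $n$, and $\sigma z_n=z_{n+1}$.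

**Definition (admissible measure).** A probability measure $\mu$ on $\Omega$ is *admissible* if it is a weak-* limit point of $\mu_N=\frac1N\sum_{n\in I_N}\delta_{z_n}$, where $I_N\subset\mathbb N$ is an interval of $N$ integers and $N\to\infty$.

By compactness every choice of intervals has limit points. Since $\sigma_*\mu_N$ and $\mu_N$ differ by two atoms of mass $1/N$, $\mu$ is $\sigma$-invariant. Its projection to $\hat{\mathbb Z}$ is invariant under $\rho\mapsto\rho+1$, so each residue class modulo $q$ has mass $1/q$: the projection is Haar measure. We also use two standard facts on weak limits: an open set $O$ satisfies $\mu(O)\le\liminf\mu_N(O)$ and a closed set $K$ satisfies $\mu(K)\ge\limsup\mu_N(K)$, along the subsequence that defines $\mu$. In particular, an open set containing $z_n$ for only finitely many $n$ is $\mu$-null.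

Two examples. If $F_j=\tau\log$, then $u_j(x)=u_j(0)$ almost surely, because $\{\|u_j(x)-u_j(0)\|>\varepsilon\}$ is open and contains $z_n$ for finitely many $n$ only. If $F_j(n)=x_0$ for even $n$ and $0$ for odd $n$, then almost surely $u_j(y)=x_0$ if $2\mid\rho+y$ and $u_j(y)=0$ otherwise.

### The dilation relation in the limit

For every $\varepsilon>0$ the set
$$\Big\{\rho\in p\hat{\mathbb Z},\ \ \rho+jp\notin p^2\hat{\mathbb Z}\ (0\le j<k),\ \ \Big\|\sum_ju_j(jp)-C_p\Big\|>\varepsilon\Big\}$$
is open, and by (4.1) it contains $z_n$ for only finitely many $n$. So it is $\mu$-null. Letting $\varepsilon$ run through $1,\frac12,\frac13,\dots$ and using invariance, we obtain almost surely, for all $x\in\mathbb Z$ and all primes $p$: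
$$\text{if } p\mid\rho+x\ \text{ and }\ p^2\nmid\rho+x+jp\ (0\le j<k),\quad\text{then}\quad\sum_ju_j(x+jp)=C_p. \tag{5.1}$$

### Removing the condition $p\mid\rho+x$

For $P\in\mathbb N$ let $\mathcal P_P$ be the set of primes in $(P/2,P]$.

**Proposition 5.1.** Let $\mu$ be admissible, $\varepsilon,\delta>0$, $P_0\ge1$. There is $P\ge P_0$ such that all but at most $\delta|\mathcal P_P|$ of the primes $p\in\mathcal P_P$ satisfy
$$\mu\Big(\Big\|\sum_ju_j(jp)-C_p\Big\|>\varepsilon\Big)\le\delta .$$

The proof uses the entropy-decrement idea of Tao (Forum Math. Pi 4 (2016)); we prove the version we need in full. Recall, for random variables with finitely many values and natural logarithms, the entropy $\mathbf H(X)=-\sum_xP(X=x)\log P(X=x)$. It is at most the logarithm of the number of values, with equality for a uniform variable. We have $\mathbf H(X,Y)=\mathbf H(Y)+\mathbf H(X|Y)$ and $\mathbf H(X_1,\dots,X_s|Y)\le\sum_i\mathbf H(X_i|Y)$. The mutual information is $I(X;Y)=\mathbf H(X)-\mathbf H(X|Y)=\mathbf H(Y)-\mathbf H(Y|X)\ge0$.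 Pinsker's inequality says that the probability of any event determined by $(X,Y)$ changes by at most $\sqrt{I(X;Y)/2}$ when the joint law is replaced by the product of the marginals. For a fair coin $X$: $I(X;X)=\log2$, and $I(X;Y)=0$ for an independent $Y$.

*Proof.* **Step 1 (rounding).** The aim is to get finitely many values without losing (5.1). Let $R\ge2k/\varepsilon$ be an integer and put $X_x=(X_x^{(j)})_{j<k}=(\lfloor Ru_j(x)\rfloor)_{j<k}$, with representatives of $u_j(x)$ in $[0,1)$. This is a stationary process with a finite alphabet $\mathcal A$. Let $B_{x,p}$ be the event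
$$\Big\|\sum_jX^{(j)}_{x+jp}/R-C_p\Big\|>\varepsilon/2 .$$
Rounding changes the sum by less than $k/R\le\varepsilon/2$. Hence $\|\sum_ju_j(x+jp)-C_p\|>\varepsilon$ implies $B_{x,p}$, while $\sum_ju_j(x+jp)=C_p$ excludes $B_{x,p}$. Let $\beta_p=\mu(B_{x,p})$, which does not depend on $x$. It suffices to make $\beta_p$ small for most $p$. Put
$$X=X_{[0,kP)},\qquad Y_p=\rho\bmod p,\qquad\Pi_P=\prod_{p\in\mathcal P_P}p,\qquad Y=\rho\bmod\Pi_P .$$

**Step 2 (an event that distinguishes dependence from independence).** The aim is to bound $\beta_p$ by the information that $X$ has about $Y_p$. Fix $p\in\mathcal P_P$ and let $E_p$ be the event that some integer $x\in[0,P)$ has $p\mid\rho+x$ and $B_{x,p}$. It is determined by $(X,Y_p)$, because $0\le x+jp<kP$.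

Under the true law, $E_p$ is rare. If $p\mid\rho+x$ and $B_{x,p}$ holds, then $\sum_ju_j(x+jp)\ne C_p$, so by (5.1) $p^2\mid\rho+x+jp$ for some $j<k$. Each such divisibility has probability $1/p^2$, so $\mu(E_p)\le Pk/p^2\le4k/P$.

Under the product of the marginals of $X$ and $Y_p$, the variable $Y_p$ is uniform and independent of $X$. Given $X$, the event asks that $-Y_p$ lie in one of the classes modulo $p$ containing some $x\in[0,P)$ with $B_{x,p}$. Since $P/p<2$, each class has at most two elements in $[0,P)$. So the probability is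
$$\frac1p\,\mathbb E\,\#\{\text{classes mod }p\text{ containing some }x\in[0,P)\text{ with }B_{x,p}\}\ \ge\ \frac1p\cdot\frac{P\beta_p}2\ \ge\ \frac{\beta_p}2 .$$
Pinsker's inequality gives $\beta_p/2\le4k/P+\sqrt{I(X;Y_p)/2}$, that is,
$$\beta_p\le\sqrt{2I(X;Y_p)}+\frac{8k}P .$$

**Step 3 (averaging over $p$).** By the Chinese remainder theorem the $Y_p$, $p\in\mathcal P_P$, are independent and together determine $Y$. So
$$I(X;Y)=\sum_p\mathbf H(Y_p)-\mathbf H(Y|X)\ge\sum_p\big(\mathbf H(Y_p)-\mathbf H(Y_p|X)\big)=\sum_pI(X;Y_p).$$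
By Cauchy–Schwarz, the average of $\beta_p$ over $\mathcal P_P$ is at most
$$\sqrt{2I(X;Y)/|\mathcal P_P|}+8k/P. \tag{5.2}$$
Since $|\mathcal P_P|$ has order $P/\log P$, we need scales $P$ with $I(X;Y)$ much smaller than $P/\log P$.

**Step 4 (such scales exist).** *Claim: for every $\eta>0$ there are arbitrarily large $P$ with $I(X_{[0,kP)};Y)\le\eta P/\log P$.* Put $h(H)=\mathbf H(X_{[0,H)})/H\in[0,\log|\mathcal A|]$. The idea is that shared information at scale $P$ lowers the entropy rate $h$ at a slightly larger scale, and $h$ cannot go below $0$.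

Let $s\ge1$. The $i$-th block $X_{[ikP,(i+1)kP)}$ together with $\rho+ikP\bmod\Pi_P$ has the same law as $X_{[0,kP)}$ together with $\rho\bmod\Pi_P$, by invariance. Conditioning on $\rho$ or on $\rho+ikP$ modulo $\Pi_P$ is the same, as each determines the other. Therefore
$$\mathbf H(X_{[0,skP)})\le\mathbf H(Y)+\sum_{i<s}\mathbf H(X_{[ikP,(i+1)kP)}|Y)=\log\Pi_P+s\big(\mathbf H(X_{[0,kP)})-I(X_{[0,kP)};Y)\big).$$
Chebyshev's bound gives $\log\Pi_P\le2P$. Dividing by $skP$,
$$h(skP)\le h(kP)-\frac{I(X_{[0,kP)};Y)}{kP}+\frac2{sk}.$$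
Suppose the claim fails: for some $\eta>0$ the information exceeds $\eta P/\log P$ for all $P\ge P_1$, where we may take $P_1$ large. With $s=\lceil4\log P/\eta\rceil$ the last term is at most $\frac{\eta}{2k\log P}$, so
$$h(skP)\le h(kP)-\frac{\eta}{2k\log P}\qquad(P\ge P_1).$$
Iterate: $P_{i+1}=s_iP_i$, $s_i=\lceil4\log P_i/\eta\rceil\ge2$, $l_i=\log P_i$. Since $h$ is bounded, $\sum_i1/l_i<\infty$. On the other hand $l_{i+1}-l_i=\log s_i\le C\log l_i$ with $C=C(\eta)$, so
$$\int_{l_i}^{l_{i+1}}\frac{dl}{l\log l}\le\frac{l_{i+1}-l_i}{l_i\log l_i}\le\frac C{l_i}.$$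
As $l_i\to\infty$ and $\int^\infty\frac{dl}{l\log l}=\infty$, summing gives $\sum_i1/l_i=\infty$, a contradiction.

**Step 5 (conclusion).** By the prime number theorem $|\mathcal P_P|\ge P/(3\log P)$ for large $P$. For the $P$ in the claim, (5.2) is at most $\sqrt{6\eta}+8k/P$. Choosing $\eta$ small and then $P\ge P_0$ large makes it at most $\delta^2$. By Markov's inequality at most $\delta|\mathcal P_P|$ primes have $\beta_p>\delta$. For the others $\mu(\|\sum_ju_j(jp)-C_p\|>\varepsilon)\le\beta_p\le\delta$. $\square$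

## 6. Parallelepipeds of primes

Now that the congruence is gone, the subtraction of Section 4 works. For $k=2$ and good primes $p,p+h$, the relations $u_0(0)+u_1(p)\approx C_p$ and $u_0(0)+u_1(p+h)\approx C_{p+h}$ give $D_hu_1(p)\approx$ constant. For $k$ functions we must cancel $k-1$ of them. This needs $2^{k-1}$ good primes arranged as a parallelepiped $p+\omega\cdot h$, $\omega\in\{0,1\}^{k-1}$. A second issue is that $h$ has size up to $P$, and $P\to\infty$ as $\varepsilon,\delta\to0$, whereas we want bounded steps. If the usable $h$ have positive density, then two of them are at bounded distance $w$, and $D_{h+w}-D_h$ is a shift of $D_w$. So we need positive density of the usable $h$, for *any* set of good primes with at least half of $\mathcal P_P$.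

**Arithmetic large sieve** (Montgomery). Let $\mathcal S$ be a set of integers in an interval of $N$ consecutive integers, let $z\ge1$, and suppose that for each prime $q\le z$ the set $\mathcal S$ misses at least $\nu(q)$ residue classes modulo $q$, $0\le\nu(q)<q$. Then
$$|\mathcal S|\le\frac{N+z^2}{\mathcal L},\qquad\mathcal L=\sum_{\substack{d\le z\\ d\text{ squarefree}}}\ \prod_{q\mid d}\frac{\nu(q)}{q-\nu(q)} .$$

**Lemma 6.1.** Let $r\ge1$. There is $c=c(r)>0$ such that for all large $P$ and all $\mathcal G\subset\mathcal P_P$ with $|\mathcal G|\ge\frac12|\mathcal P_P|$, the set $\mathfrak h$ of those $h\in\mathbb Z^r\cap[-P,P]^r$ for which some $p$ has $p+\omega\cdot h\in\mathcal G$ for all $\omega\in\{0,1\}^r$ satisfies $|\mathfrak h|\ge cP^r$.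

*Proof.* Put $g=2^r$ and let $S(h)$ be the number of $p$ with $p+\omega\cdot h\in\mathcal G$ for all $\omega$. The plan is: bound $\sum_hS(h)$ from below, $\sum_hS(h)^2$ from above, and apply Cauchy–Schwarz. Implied constants depend on $r$ only, and $q$ denotes primes.

**Step 1 (lower bound for the first moment).** For $A\subset(P/2,P]\cap\mathbb Z$ and $s\ge0$ let $N_s(A)$ be the number of $(p,h)\in\mathbb Z^{1+s}$ with all $p+\omega\cdot h\in A$, $\omega\in\{0,1\}^s$. We claim
$$N_s(A)\ge|A|^{2^s}(2P)^{-(2^s-s-1)} .$$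
For $s=0$ this is an equality. For $s\ge1$, splitting according to the last coordinate of $\omega$ gives $N_s(A)=\sum_{h_s}N_{s-1}(A\cap(A-h_s))$. At most $2P$ values $h_s$ have $A\cap(A-h_s)\ne\emptyset$, and $\sum_h|A\cap(A-h)|=|A|^2$. By induction and Hölder's inequality with exponent $2^{s-1}$,
$$N_s(A)\ge(2P)^{-(2^{s-1}-s)}\sum_h|A\cap(A-h)|^{2^{s-1}}\ge(2P)^{-(2^{s-1}-s)}\frac{|A|^{2^s}}{(2P)^{2^{s-1}-1}},$$
and $(2^{s-1}-s)+(2^{s-1}-1)=2^s-s-1$. This proves the claim. All $h$ counted in $N_r(\mathcal G)$ have coordinates $h_i=(p+h_i)-p$ in $[-P,P]$, and $|\mathcal G|\gg P/\log P$. So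
$$\sum_hS(h)=N_r(\mathcal G)\gg\frac{P^{r+1}}{(\log P)^g}.$$

**Step 2 (discarding degenerate $h$).** In the sieve we need the $g$ shifts $\omega\cdot h$ to be distinct. Let
$$E(h)=\prod_{\{\omega,\omega'\},\ \omega\ne\omega'}(\omega'-\omega)\cdot h=\prod_{i=1}^J\ell_i(h),\qquad J=\binom g2\ge1,$$
a product of nonzero linear forms with coefficients in $\{0,\pm1\}$ (the sign chosen in each factor is irrelevant). There are $O(P^{r-1})$ points $h\in[-P,P]^r$ with $E(h)=0$, and $S(h)\le P$, so they contribute $O(P^r)$ to $\sum S(h)$. Hence $\sum_{E(h)\ne0}S(h)\gg P^{r+1}/(\log P)^g$ for large $P$.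

**Step 3 (sieve upper bound for $S(h)$, $E(h)\neq0$).** Let $P>4$, $z=\sqrt P$, $E'=E(h)\prod_{q\le g}q$. If $p$ is counted in $S(h)$, all $p+\omega\cdot h$ are primes larger than $P/2>z$. So for every prime $q\le z$ with $q\nmid E'$, the integer $p$ avoids the $g$ classes $-\omega\cdot h$ modulo $q$. These are distinct since $q\nmid E(h)$, and $g<q$. The large sieve with $\nu(q)=g$ if $q\nmid E'$ and $\nu(q)=0$ otherwise gives $S(h)\le2P/\mathcal L$, where
$$\mathcal L\ge\sum_{\substack{d\le z,\ (d,E')=1\\ d\text{ squarefree}}}\frac{f_g(d)}d,\qquad f_g(d)=\prod_{q\mid d}g .$$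
To bound this from below, split each squarefree $d\le z$ into its part dividing $E'$ and its part coprime to $E'$:
$$\mathcal L\prod_{q\mid E'}\Big(1+\frac gq\Big)\ge\sum_{\substack{d\le z\\ d\text{ squarefree}}}\frac{f_g(d)}d .$$
The right side is $\gg(\log z)^g$. Indeed, let $\tau_g$ be the $g$-fold divisor function. Then
$$\sum_{n\le z}\frac{\tau_g(n)}n\ge\Big(\sum_{m\le z^{1/g}}\frac1m\Big)^g\ge\Big(\frac{\log z}g\Big)^g .$$
Write $n=ds$ with $d$ squarefree, $s$ squareful, $(d,s)=1$. Since $\tau_g(d)=f_g(d)$,
$$\sum_{n\le z}\frac{\tau_g(n)}n\le\sum_{\substack{d\le z\\ d\text{ squarefree}}}\frac{f_g(d)}d\cdot\sum_{s\text{ squareful}}\frac{\tau_g(s)}s ,$$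
and the last series equals $\prod_q\big(1+\sum_{a\ge2}\binom{a+g-1}{g-1}q^{-a}\big)$, which converges. Since $1+g/q\le(1+1/q)^g$, and the primes $q\le g$ contribute a bounded factor,
$$S(h)\ll\frac P{(\log P)^g}\prod_{q\mid E(h)}\Big(1+\frac1q\Big)^g .$$

**Step 4 (second moment).** By the inequality of arithmetic and geometric means,
$$\prod_{q\mid E(h)}\Big(1+\frac1q\Big)^{2g}\le\prod_{i=1}^J\ \prod_{q\mid\ell_i(h)}\Big(1+\frac1q\Big)^{2g}\le\frac1J\sum_{i=1}^J\ \prod_{q\mid\ell_i(h)}\Big(1+\frac1q\Big)^{2gJ}.$$
Each value $v=\ell_i(h)$, $0<|v|\le rP$, is taken by $O(P^{r-1})$ points $h$. Let $f$ be multiplicative, supported on squarefree integers, with $f(q)=(1+\frac1q)^{2gJ}-1\ll1/q$. Then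
$$\sum_{0<|v|\le rP}\ \prod_{q\mid v}\Big(1+\frac1q\Big)^{2gJ}=\sum_v\sum_{d\mid v}f(d)\le2rP\sum_d\frac{f(d)}d\ll P .$$
Hence $\sum_{E(h)\ne0}S(h)^2\ll\frac{P^2}{(\log P)^{2g}}\cdot P^{r-1}\cdot P=\frac{P^{r+2}}{(\log P)^{2g}}$.

**Step 5 (Cauchy–Schwarz).** Since $S(h)>0$ only for $h\in\mathfrak h$,
$$|\mathfrak h|\ge\Big(\sum_{E(h)\ne0}S(h)\Big)^2\Big/\sum_{E(h)\ne0}S(h)^2\gg\frac{P^{2r+2}}{(\log P)^{2g}}\cdot\frac{(\log P)^{2g}}{P^{r+2}}=P^r .\qquad\square$$

## 7. Vanishing finite differences

**Proposition 7.1.** There is $W=W(k)\in\mathbb N$ such that whenever $L_n(F)\to\kappa$, we have $D_W^kF_j(n)\rightsquigarrow0$ for $0\le j<k$.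

One cannot always take $W=1$. For $k=3$ and the first exact solution of Section 1, $H_0(n)$ is $x$ for even $n$ and $0$ for odd $n$. Then $\Delta^sH_0(n)=\pm2^{s-1}x$, which never vanishes if $x$ is irrational, while $D_2H_0=0$.

*Proof.* **Step 1 (from sequences to measures).** It suffices to find $W=W(k)$ with $D_W^ku_j(0)=0$ $\mu$-almost surely for every admissible $\mu$ and every $j$. Indeed, suppose $B=\{n:\|D_W^kF_j(n)\|\ge\varepsilon\}$ is not null. Since $\sup_a|B\cap(a,a+N]|\ge d^*(B)N$, there are intervals $I_N\subset\mathbb N$ of $N$ integers with $|B\cap I_N|\ge\frac12d^*(B)N$. A limit point $\mu$ then gives mass at least $\frac12d^*(B)>0$ to the closed set $\{\|D_W^ku_j(0)\|\ge\varepsilon\}$.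

Fix $\mu$ and $j_0$, put $r=k-1\ge1$, and let $\varepsilon>0$, $0<\delta<\frac12$. Take $P$ from Proposition 5.1, as large as required below in terms of $k$, and let $\mathcal G$ be the set of the primes in $\mathcal P_P$ that satisfy its conclusion. Then $|\mathcal G|\ge(1-\delta)|\mathcal P_P|\ge\frac12|\mathcal P_P|$, so Lemma 6.1 applies.

**Step 2 (cancelling all functions but one).** Index the coordinates of $h\in\mathbb Z^r$ by $i\in\{0,\dots,k-1\}\setminus\{j_0\}$. Let $h\in\mathfrak h$ with a corresponding $p$, and put $p_\omega=p+\omega\cdot h\in\mathcal G$ and $n_\omega=-\sum_ii\omega_ih_i$. Then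
$$n_\omega+jp_\omega=jp+\sum_i(j-i)\omega_ih_i,$$
which for $j\ne j_0$ does not depend on $\omega_j$. (For $k=2$, $j_0=1$ this is the subtraction at the start of Section 6.) By stationarity, for each $\omega$,
$$\mu\Big(\Big\|\sum_ju_j(n_\omega+jp_\omega)-C_{p_\omega}\Big\|>\varepsilon\Big)\le\delta .$$
Sum over $\omega$ with the signs $(-1)^{r-|\omega|}$. The terms with $j\ne j_0$ cancel in pairs that differ in $\omega_j$. The terms with $j=j_0$ give $\big(\prod_iD_{l_ih_i}\big)u_{j_0}(j_0p)$ with $l_i=j_0-i\ne0$. Moving the base point to $0$ by stationarity, we get for some constant $c_h\in\mathbb T$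
$$\mu\Big(\Big\|\Big(\prod_iD_{l_ih_i}\Big)u_{j_0}(0)-c_h\Big\|>2^r\varepsilon\Big)\le2^r\delta\qquad(h\in\mathfrak h). \tag{7.1}$$

**Step 3 (replacing the $h_i$ by bounded steps, one at a time).** Suppose that after $t<r$ steps there are integers $w_1,\dots,w_t\in[1,C_t]$ and a set $\mathfrak h_t\subset[-P,P]^{r-t}$ with $|\mathfrak h_t|\ge c_tP^{r-t}$ such that, when the first $t$ coordinates are replaced by $w_1,\dots,w_t$ and the others form a point of $\mathfrak h_t$, (7.1) holds with a constant depending on the point and with $2^{r+t}$ in place of $2^r$ (twice). For $t=0$ this holds with $\mathfrak h_0=\mathfrak h$, $c_0=c(r)$.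

Let $h'$ denote the coordinates after the next one, and $A(h')\subset[-P,P]$ the fibre of $\mathfrak h_t$ over $h'$. Put $c'=c_t/(2\cdot3^{r-t-1})$. There are at most $(3P)^{r-t-1}$ points $h'$, so those with $|A(h')|<c'P$ contribute at most $(3P)^{r-t-1}c'P=\frac12c_tP^{r-t}$ to $|\mathfrak h_t|$. As $|A(h')|\le3P$ always, at least $c_tP^{r-t-1}/6$ of the $h'$ have $|A(h')|\ge c'P$. For each of these, if $P\ge2/c'$, two consecutive elements $a,a+w$ of $A(h')$ satisfy
$$1\le w\le\frac{2P}{c'P-1}\le\frac4{c'} .$$
Let $l=l_i$ for the coordinate in question, and let $G$ be the function obtained from $u_{j_0}$ by the other $r-1$ difference operators. Then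
$$D_{l(a+w)}G(x)-D_{la}G(x)=D_{lw}G(x+la).$$
So by stationarity the inequality holds with this coordinate replaced by $w$ and with both factors $2^{r+t}$ doubled. By the pigeonhole principle one value $w_{t+1}=w\in[1,4/c']$ serves at least a fixed proportion of these $h'$. This gives $\mathfrak h_{t+1},c_{t+1},C_{t+1}$, where the constants depend only on $k$ and $t$.

After $r$ steps: for some integers $w_i\in[1,C]$, $C=C(k)$, and some $c\in\mathbb T$,
$$\mu\Big(\Big\|\Big(\prod_iD_{l_iw_i}\Big)u_{j_0}(0)-c\Big\|>4^r\varepsilon\Big)\le4^r\delta .$$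

**Step 4 (passing to the limit).** Let $\varepsilon,\delta\to0$ along a sequence on which the finitely many possible $(w_i)$ are fixed and $c\to c^*$. Then $\prod_iD_{l_iw_i}u_{j_0}(0)=c^*$ almost surely, and by invariance the same holds at every $x\in\mathbb Z$. Put $W=(k-1)!\,\mathrm{lcm}(1,\dots,C)$. Every $l_iw_i$ divides $W$, so $D_W$ is an integer combination of shifts of $D_{l_iw_i}$ (for negative $l_i$ use $D_{-v}a(x)=-D_va(x-v)$). Hence $D_W^{k-1}u_{j_0}(x)$ is almost surely a constant independent of $x$, and $D_W^ku_{j_0}(0)=0$ almost surely. Since $W$ depends only on $k$, we are done. $\square$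

## 8. Local functions and dilations

The step $W$ should be made $1$, and we need a language for the finitely many primes where the $F_j$ can misbehave.

**Definition (local functions).** Let $\mathcal Q$ be a finite set of primes and $q=\prod_{p\in\mathcal Q}p$. A function $\theta:\mathbb N\to\mathbb T$ is *$\mathcal Q$-local* if for each $m\in\mathbb N$ there is $B$ with $\theta(m')=\theta(m)$ for all $m'\in\mathbb N$, $m'\equiv m\pmod{q^B}$. "Local" means $\mathcal Q$-local for some finite $\mathcal Q$.

If $F\in\mathcal A_T$ is supported on $\mathcal Q$ and $j\ge0$, then $m\mapsto F(m+j)$ is $\mathcal Q$-local: take $B>\max_{p\in\mathcal Q}v_p(m+j)$. For example, the additive function with $F(2^a)=a x$ and zero at other prime powers, i.e. $F(m)=v_2(m)x$, is $\{2\}$-local without being periodic when $x$ has infinite order. Finite integer combinations and shifts of $\mathcal Q$-local functions are $\mathcal Q$-local, and each value of a local function is attained on a whole residue class in $\mathbb N$.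

**Lemma 8.1.** Let $\theta$ be $\mathcal Q$-local. (i) If $\Delta^K\theta\rightsquigarrow0$ with $K\ge1$, then $\Delta^K\theta\equiv0$, and $M\theta$ is constant for some $M\ge1$ (with $M=1$ if $K=1$). (ii) If $\theta(n)\to c$, then $\theta\equiv c$.

*Proof.* (ii) Each value $\theta(m)$ is attained on a residue class, hence infinitely often.

(i) The function $\Delta^K\theta$ is local, so each of its values is attained on a residue class, which is not null. Hence $\Delta^K\theta\equiv0$. If $K=1$, $\theta$ is constant. In general say that $\theta$ has degree $\le e$ if $\Delta^{e+1}\theta\equiv0$; so $\theta$ has degree $\le K-1$. Choose $B$ with $\theta(1+q^By)=\theta(1)$ for all $y\ge0$. Suppose $M'\theta$ has degree $\le e$ with $e\ge1$, and let $c$ be the constant value of $\Delta^e(M'\theta)$. Since $D_v^e$ is a sum of $v^e$ shifts of $\Delta^e$,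
$$0=D_{q^B}^e(M'\theta)(1)=q^{Be}c .$$
So $q^{Be}M'\theta$ has degree $\le e-1$. Iterate until the degree is $\le 0$. $\square$

**Definition (dilated function).** For $F\in\mathcal A_T$ and $B\in\mathbb N$ put
$$F^{(B)}(m)=F(Bm)-F(B)=\sum_{p\mid m}\big[F(p^{v_p(B)+v_p(m)})-F(p^{v_p(B)})\big].$$

The formula shows $F^{(B)}\in\mathcal A_T$ and $F^{(B)}(p^a)=F(p^a)$ for $p\nmid B$. Also $(F^{(B)})^{(C)}=F^{(BC)}$. Example: if $F(2^a)=x$ for all $a\ge1$ and $F$ vanishes at other prime powers, then $F^{(2)}(2^a)=F(2^{a+1})-F(2)=0$, so $F^{(2)}\equiv0$. Since $F^{(B)}-F$ is supported on the primes dividing $B$,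
$$L_m(F_0^{(B)},\dots,F_{k-1}^{(B)})=L_m(F)+\delta(m),\qquad\delta\ \text{local}. \tag{8.1}$$
Moreover
$$\Delta^sF^{(B)}(m)=D_B^sF(Bm)\qquad(s\ge1). \tag{8.2}$$
So dilation by $W$ turns Proposition 7.1 into a statement about $\Delta^k$.

## 9. Taylor coefficients under dilation

Fix $k\ge2$, put $A=(k-1)!$ and let $\mathcal D=\{V\in\mathcal A_T:\Delta^kV\rightsquigarrow0\}$, a group. A function $V\in\mathcal D$ looks near most $n$ like a polynomial of degree less than $k$ in the displacement. We name its coefficients and find how they react to $n\mapsto qn$: the coefficient of $x^e$ is multiplied by $q^{-e}$, in the only sense available in $\mathbb T$.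

**Definition (coefficients).** Let $x(x-1)\cdots(x-f+1)=\sum_es(f,e)x^e$ define the Stirling numbers. For $V\in\mathcal D$ and $0\le e\le k-1$ put
$$\alpha_e(V;n)=\sum_{f=e}^{k-1}a_{e,f}\,\Delta^fV(n),\qquad a_{e,f}=\frac{A\,s(f,e)}{f!}\in\mathbb Z .$$

For $k=2$: $\alpha_0=V$ and $\alpha_1=\Delta V$. For $k=3$: $\alpha_0=2V$, $\alpha_1=2\Delta V-\Delta^2V$, $\alpha_2=\Delta^2V$. In general $\alpha_0(V;n)=A\,V(n)$, since $s(0,0)=1$ and $s(f,0)=0$ for $f\ge1$.

**Taylor expansion.** For each fixed $x\ge0$ (with $0^0=1$),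
$$A\,V(n+x)-\sum_{e<k}\alpha_e(V;n)\,x^e\rightsquigarrow0 . \tag{9.1}$$
This follows from $V(n+x)=\sum_f\binom xf\Delta^fV(n)$, from $\Delta^fV\rightsquigarrow0$ for $f\ge k$, and from $A\binom xf=\sum_ea_{e,f}x^e$ for $f<k$.

**Behaviour under dilation.** For $q\ge1$ and $1\le e\le k-1$,
$$\alpha_e(V;n)-q^e\alpha_e(V;qn)\rightsquigarrow0\quad\text{along }\{n:\gcd(n+x,q)=1,\ 0\le x\le k-1\}\ \text{(if nonempty)}. \tag{9.2}$$
To prove it, note first that for such $n$ we have $V(q(n+x))=V(q)+V(n+x)$ for $0\le x\le k-1$. Taking $f$-th differences in $x$ removes the constant $V(q)$, so $\Delta^fV(n)=D_q^fV(qn)$ for $1\le f\le k-1$.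

Next we express $D_q^f$ through $\Delta$. Write $\binom{qx}g=\sum_{f\le g}t_{f,g}\binom xf$. The number $t_{f,g}$ is the $f$-th difference of $x\mapsto\binom{qx}g$ at $x=0$, so it is an integer, and it vanishes for $g>qf$. Taking the $f$-th difference in $x$ at $x=0$ of $V(N+qx)=\sum_g\binom{qx}g\Delta^gV(N)$ gives the finite sum $D_q^fV(N)=\sum_gt_{f,g}\Delta^gV(N)$. Hence
$$D_q^fV(N)-\sum_{g<k}t_{f,g}\Delta^gV(N)\rightsquigarrow0 .$$
Finally, for $g<k$ compare the coefficients of $x^e$ in the two expressions
$$A\binom{qx}g=\sum_ea_{e,g}q^ex^e,\qquad A\binom{qx}g=\sum_{f}t_{f,g}\sum_ea_{e,f}x^e,$$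
to get $\sum_fa_{e,f}t_{f,g}=q^ea_{e,g}$. With $N=qn$ and $e\ge1$, so that only $f\ge1$ occur,
$$\alpha_e(V;n)=\sum_fa_{e,f}D_q^fV(qn),\qquad\alpha_e(V;n)-\sum_{g<k}\Big(\sum_fa_{e,f}t_{f,g}\Big)\Delta^gV(qn)\rightsquigarrow0$$
along the set in (9.2), and the second sum is $q^e\alpha_e(V;qn)$.

**Sums of shifted functions.** For $V_0,\dots,V_{l-1}\in\mathcal D$ put
$$Y(n)=\sum_iV_i(n+i),\qquad U=\sum_iV_i,\qquad B_e(n)=\sum_ii^e\alpha_e(V_i;n).$$
By (9.1),
$$A\,Y(n)-\sum_{e=0}^{k-1}B_e(n)\rightsquigarrow0,\qquad B_0=A\,U. \tag{9.3}$$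

**Simultaneous coprimality.** We shall dilate by several primes at once, and (9.2) carries coprimality conditions. Call a prime *large* if it exceeds $k2^{k+1}$. For a set $\mathcal R$ of at most $k$ distinct large primes with product $Q$ let
$$\mathcal N_{\mathcal R}=\{n:\ q\nmid dn+x\ \text{ for all }q\in\mathcal R,\ d\mid Q/q,\ 0\le x\le k-1\}.$$
For instance, with $k=2$ and $\mathcal R=\{q\}$, $q>16$, this is the set of $n$ with $q\nmid n$ and $q\nmid n+1$. At most $k2^{k-1}<q$ classes are excluded modulo each $q\in\mathcal R$, so $\mathcal N_{\mathcal R}$ is periodic and nonempty; its elements are coprime to $Q$ (take $d=1$, $x=0$). If $dd'\mid Q$ and $n\in\mathcal N_{\mathcal R}$, then every prime $q\mid d'$ satisfies $d\mid Q/q$, so $\gcd(dn+x,d')=1$ for $0\le x<k$. Applying (9.2) at the point $dn$ with dilation $d'$, and (2.1), we get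
$$B_e(dn)-d'^{\,e}B_e(dd'n)\rightsquigarrow0\ \text{ along }\mathcal N_{\mathcal R}\qquad(1\le e\le k-1,\ dd'\mid Q). \tag{9.4}$$

## 10. Slowly varying sums are logarithmic

This section extends the hand computation of Section 3 from one slowly varying $F$ to a slowly varying sum $Y$ of functions in $\mathcal D$.

**Lemma 10.1.** Let $w:\mathbb N\to\mathbb R$, $\Delta w\to0$, $q\ge2$, $e\ge1$, and $q^ew(qn)-w(n)\to c$. Then $w\to c/(q^e-1)$.

*Proof.* The function $w'=w-c/(q^e-1)$ satisfies $q^ew'(qn)-w'(n)\to0$. Hence $w'(m)=w'(q\lfloor m/q\rfloor)+o(1)=q^{-e}w'(\lfloor m/q\rfloor)+o(1)$. So $|w'(m)|\le\frac12|w'(\lfloor m/q\rfloor)|+O(1)$, which makes $w'$ bounded, and then $\limsup|w'|\le\frac12\limsup|w'|$. So $w'\to0$. $\square$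

**Lemma 10.2.** Let $V_0,\dots,V_{l-1}\in\mathcal D$ and suppose $\Delta Y(n)\to0$ (ordinary limit).

(a) There are $M\ge1$, $\tau'\in\mathbb R$, $b'\in\mathbb T$ and a finite set $\mathcal Q$ of primes with $M\,U(p^a)=\tau'\log p^a$ in $\mathbb T$ for all primes $p\notin\mathcal Q$ and all $a\ge1$, and $M\,Y(n)-\tau'\log n\to b'$ in $\mathbb T$.

(b) If $U\equiv0$ and $Y(n)\to\kappa$, then $M\kappa=0$ for some $M\ge1$.

*Proof of (a).* **Step 1 (the lift of $AY$ grows like a logarithm).** In (9.3) the term $B_0=AU$ is additive, which is good, and the terms $B_e$, $e\ge1$, are unwanted. By (9.4) the operator $a(n)\mapsto q^ea(qn)-a(n)$ kills $B_e$. We apply one such operator for each $e$ and afterwards invert them on real functions with Lemma 10.1.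

Let $q_0$ be any large prime, choose large primes $q_1,\dots,q_{k-1}$ so that $q_0,\dots,q_{k-1}$ are distinct, and put $\mathcal R=\{q_0,\dots,q_{k-1}\}$, $Q=q_0q_1\cdots q_{k-1}$, $E_qa(n)=a(qn)$. The operators $E_q$ commute. Consider
$$\Xi=(E_{q_0}-1)\prod_{e=1}^{k-1}(q_e^eE_{q_e}-1)\,(A\,Y).$$
This is an integer combination of terms $AY(dn)$, $d\mid Q$, so by (9.3) and (2.1) we may replace $AY$ by $\sum_fB_f$ up to $\rightsquigarrow0$. For $f\ge1$ the contribution of $B_f$ is an integer combination of terms $q_f^fB_f(q_fm)-B_f(m)$ with $m=dn$, $d\mid Q/q_f$, and these are $\rightsquigarrow0$ along $\mathcal N_{\mathcal R}$ by (9.4). For $B_0=AU$ and $d\mid Q/q_0$ we have $U(q_0dn)-U(dn)=U(q_0)$ on $\mathcal N_{\mathcal R}$, so its contribution is constant. Hence $\Xi(n)\rightsquigarrow C$ along $\mathcal N_{\mathcal R}$ for some $C\in\mathbb T$.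

Since $\Delta(AY)\to0$, there is a real lift $y$ of $AY$ with $\Delta y\to0$ (choose $\Delta y(n)\in[-\frac12,\frac12)$). Put $w_0=(E_{q_0}-1)y$ and $w_s=(q_s^sE_{q_s}-1)w_{s-1}$ for $1\le s\le k-1$. Each of these operators preserves the property $\Delta w\to0$, because $E_qw(n+1)-E_qw(n)$ is a sum of $q$ steps of $w$. Also $w_{k-1}\equiv\Xi\pmod1$. By Lemma 2.1(a), $\Xi\to C$, and by Lemma 2.1(b), $w_{k-1}$ converges in $\mathbb R$. By Lemma 10.1, convergence of $w_s$ implies convergence of $w_{s-1}$. Descending to $s=1$, we find that $w_0$ converges: $y(q_0n)-y(n)\to c_{q_0}\in\mathbb R$.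

Here $q_0$ was an arbitrary large prime. By Lemma 2.2, $c_q/\log q=\lim y(m)/\log m=:\tau$ for every large prime $q$. Applying $y(qn)-y(n)\to\tau\log q$ successively to the prime factors of $m$, we get
$$y(mn)-y(n)\to\tau\log m\quad(n\to\infty)\quad\text{for every }m\text{ all of whose prime factors are large}. \tag{10.1}$$

**Step 2 (solving for the unwanted terms).** The aim is to show that, after multiplication by an integer, each $B_e(n)$ with $e\ge1$ is nearly constant on a periodic set. Now fix distinct large primes $q_1,\dots,q_{k-1}$ and redefine $\mathcal R=\{q_1,\dots,q_{k-1}\}$, $Q=q_1\cdots q_{k-1}$, $\mathcal N=\mathcal N_{\mathcal R}$. Along $\mathcal N$ we have $U(q_in)-U(n)=U(q_i)$. By (10.1), $AY(q_in)-AY(n)\to\tau\log q_i$. By (9.4), with $(d,d')=(q_i,Q/q_i)$ and $(1,Q)$,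
$$B_e(q_in)-(Q/q_i)^eB_e(Qn)\rightsquigarrow0,\qquad B_e(n)-Q^eB_e(Qn)\rightsquigarrow0 .$$
Subtracting (9.3) at $n$ from (9.3) at $q_in$ therefore gives
$$\sum_{e=1}^{k-1}\big[(Q/q_i)^e-Q^e\big]B_e(Qn)\rightsquigarrow\tau\log q_i-A\,U(q_i)\quad\text{along }\mathcal N\qquad(1\le i\le k-1).$$
This is a square linear system with integer matrix. With $x_i=1/q_i$ its determinant is $\prod_eQ^e\cdot\det(x_i^e-1)_{i,e}$. Since $x^e-1=(x-1)(1+x+\dots+x^{e-1})$, column operations show that this equals $\prod_eQ^e\prod_i(x_i-1)$ times a Vandermonde determinant with distinct nodes $x_i$, so it is nonzero. Let $D_0$ be its absolute value. We cannot divide in $\mathbb T$, but multiplying by $\pm$ the adjugate matrix gives $D_0B_e(Qn)\rightsquigarrow b_e$ along $\mathcal N$ for some $b_e\in\mathbb T$. So $D_0B_e(n)\rightsquigarrow Q^eb_e$, and with $M=D_0A$, $b'=\sum_{e\ge1}Q^eb_e$, (9.3) yields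
$$M\,Y(n)-M\,U(n)\rightsquigarrow b'\quad\text{along }\mathcal N. \tag{10.2}$$

**Step 3 (the values of $U$).** Let $m$ have only large prime factors and $\gcd(m,Q)=1$. The set of $n$ with $n\in\mathcal N$, $mn\in\mathcal N$ and $\gcd(m,n)=1$ is periodic and nonempty: at most $2\cdot k2^{k-1}<q_i$ classes are excluded modulo each $q_i$, and one class modulo each prime dividing $m$. Along this set $MU(m)=MU(mn)-MU(n)$, and by (10.2) at $n$ and at $mn$,
$$MU(m)-\big[MY(mn)-MY(n)\big]\rightsquigarrow0 .$$
By (10.1), $MY(mn)-MY(n)\equiv D_0\big(y(mn)-y(n)\big)\to D_0\tau\log m$ modulo $1$. Hence $MU(m)=\tau'\log m$ in $\mathbb T$ with $\tau'=D_0\tau$. Taking $m=p^a$ gives the first claim, with $\mathcal Q$ consisting of the non-large primes and $q_1,\dots,q_{k-1}$.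

**Step 4 (the limit of $MY-\tau'\log$).** Let $\mathcal N'=\{n\in\mathcal N:n\text{ coprime to all non-large primes}\}$, a nonempty periodic set. Its elements have only large prime factors and are coprime to $Q$, so Step 3 with $m=n$ gives $MU(n)=\tau'\log n$ on $\mathcal N'$. By (10.2), $\zeta(n)=MY(n)-\tau'\log n\rightsquigarrow b'$ along $\mathcal N'$. Since $\Delta\zeta\to0$, Lemma 2.1(a) gives $\zeta(n)\to b'$.

*Proof of (b).* We take $\mathcal R,Q,\mathcal N$ as in Step 2 and use $k$ dilations to isolate $\kappa$. For $d\in\{1,q_1,\dots,q_{k-1}\}$ we have $B_0=AU=0$ and $Y(dn)\to\kappa$. So (9.3) at $dn$ and (9.4) with $d'=Q/d$ give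
$$\sum_{e=1}^{k-1}(Q/d)^eB_e(Qn)-A\kappa\rightsquigarrow0\quad\text{along }\mathcal N .$$
This is a Vandermonde system with the $k$ distinct nodes $Q/d$ and exponents $0,\dots,k-1$, in the vector $(-A\kappa,B_1(Qn),\dots,B_{k-1}(Qn))$. Let $\mathcal V$ be its integer matrix. Multiplying by the adjugate, $\det(\mathcal V)A\kappa\rightsquigarrow0$ along $\mathcal N$; as this is a constant, $\det(\mathcal V)A\kappa=0$, with $\det\mathcal V\ne0$. $\square$

## 11. Induction on the number of functions by summation by parts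

**Proposition 11.1.** Let $k\ge1$, $F_j\in\mathcal A_T$, $L_n(F)\to\kappa$. There are $M\ge1$, reals $\tau_j$ and a finite set $\mathcal Q$ of primes with $MF_j(p^a)=\tau_j\log p^a$ in $\mathbb T$ for all primes $p\notin\mathcal Q$, all $a\ge1$ and $0\le j<k$. For $k=1$ moreover $F_0\equiv0$ and $\kappa=0$.

*Proof.* The case $k=1$ was done in Section 3. Let $k\ge2$, and assume the statement for $k-1$ and every limit value.

**Step 1 (passing to step $1$).** We replace the $F_j$ by functions in $\mathcal D$. Let $W$ be as in Proposition 7.1 and $\Phi_j=F_j^{(W)}$. By (8.2) and (2.1), $\Delta^k\Phi_j(m)=D_W^kF_j(Wm)\rightsquigarrow0$. By (8.1), $L_m(\Phi)=L_m(F)+\delta(m)$ with $\delta$ local. Now $\Delta^kL_m(\Phi)\rightsquigarrow0$ and $\Delta^kL_m(F)\to0$, so $\Delta^k\delta\rightsquigarrow0$, and by Lemma 8.1 $M_0\delta$ is constant for some $M_0\ge1$. So the functions $G_j=M_0\Phi_j$ lie in $\mathcal D$, and $L_n(G)$ converges.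

**Step 2 (making $\sum_jG_j$ vanish).** Apply Lemma 10.2(a) with $V_j=G_j$, $0\le j\le k-1$. Here $Y(n)=L_n(G)$ converges, so $\tau'\log n$ converges modulo $1$, and $\tau'=0$ by Lemma 2.1(c). Hence, with $\Sigma=\sum_jG_j$, some multiple $M_1\Sigma$ is supported on a finite set of primes, so it is local. Also $\Delta^k(M_1\Sigma)\rightsquigarrow0$. By Lemma 8.1 some $M_2M_1\Sigma$ is constant, and its value at $1$ is $0$. Replace every $G_j$ by $M_2M_1G_j$. Now $\sum_jG_j\equiv0$, $G_j\in\mathcal D$, and $L_n(G)$ converges to some $\kappa''$.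

**Step 3 (making the limit vanish).** By Lemma 10.2(b), $M\kappa''=0$ for some $M\ge1$. Multiplying the $G_j$ once more by a positive integer, we may assume $\kappa''=0$.

**Step 4 (summation by parts).** This lowers the number of functions. Put $V_i=G_0+\dots+G_i\in\mathcal D$, with $V_{-1}=0$; by Step 2, $V_{k-1}=0$. Let $Y(n)=\sum_{i=0}^{k-2}V_i(n+i)$. Since $G_j=V_j-V_{j-1}$,
$$L_n(G)=\sum_{j=0}^{k-1}V_j(n+j)-\sum_{j=0}^{k-1}V_{j-1}(n+j)=Y(n)-\sum_{i=0}^{k-2}V_i(n+1+i)=-\Delta Y(n) .$$
So $\Delta Y\to0$, and Lemma 10.2(a) applied to $V_0,\dots,V_{k-2}$ gives $M_3Y(n)-\tau'\log n\to b'$. Put $V_0'=M_3V_0-\tau'\log$ and $V_i'=M_3V_i$ for $1\le i\le k-2$. Then $L_n(V_0',\dots,V_{k-2}')=M_3Y(n)-\tau'\log n\to b'$. These are $k-1$ additive functions, so the induction hypothesis gives $M_4\ge1$ and reals $\sigma_i$ with $M_4V_i'(p^a)=\sigma_i\log p^a$ for all $p$ outside a finite set.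

**Step 5 (returning to $F_j$).** The same holds for $M_4M_3V_i$, with $\sigma_0$ replaced by $\sigma_0+M_4\tau'$. Hence, with suitable reals, it holds for $M_4M_3G_j=M_4M_3(V_j-V_{j-1})$, $0\le j\le k-1$. For $p\nmid W$, $G_j(p^a)$ is a fixed positive integer multiple, independent of $j$, of $\Phi_j(p^a)=F_j(p^a)$. $\square$

## 12. Removing the integer multiplier

Proposition 11.1 determines $MF_j$ away from finitely many primes. It leaves open torsion values of $F_j$ at infinitely many primes. We now remove them and prove Theorem 1.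

*Proof of Theorem 1, existence.* For $k=1$ we have $F_0\equiv0$ and $\kappa=0$; take $\tau_0=0$. Let $k\ge2$ and take $M,\tau_j,\mathcal Q$ from Proposition 11.1.

**Step 1 ($\sum_j\tau_j=0$).** The functions $MF_j-\tau_j\log$ are additive and supported on $\mathcal Q$. So $\sum_j\tau_j\log(n+j)+\theta(n)\to M\kappa$ in $\mathbb T$ with $\theta$ $\mathcal Q$-local. Along a residue class on which $\theta$ is constant, $(\sum_j\tau_j)\log n$ converges modulo $1$. By Lemma 2.1(c), $\sum_j\tau_j=0$.

Put $H_j=F_j-\frac{\tau_j}M\log$. Since $\sum_j\frac{\tau_j}M\log(n+j)\to0$, we have $L_n(H)\to\kappa$, and $MH_j$ is supported on $\mathcal Q$.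

**Step 2 (finite values).** The aim is to show that a dilation of $H_j$ takes values in a finite group. Let $\Phi_j=H_j^{(W)}$. By Proposition 7.1 applied to the $H_j$, and (8.2), $\Delta^k\Phi_j\rightsquigarrow0$. The function $M\Phi_j$ is supported on $\mathcal Q\cup\{p:p\mid W\}$, hence local. By Lemma 8.1 and $\Phi_j(1)=0$ there is $M_4\ge1$ with $M_4\Phi_j\equiv0$ for all $j$.

**Step 3 (slow variation).** The aim is to replace $\Delta^k$ by $\Delta$. The values of $\Phi_j$ lie in a finite group, so $\Delta^e\Phi_j=0$ off a null set for each $e\ge k$. Let $P=M_4(k-1)!$. For $1\le e\le k-1$,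
$$\binom Pe=\frac Pe\binom{P-1}{e-1}\equiv0\pmod{M_4} .$$
Thus $\Phi_j(n+P)=\sum_{e\le P}\binom Pe\Delta^e\Phi_j(n)=\Phi_j(n)$ off a null set: the terms with $1\le e\le k-1$ vanish because $M_4\Phi_j\equiv0$, those with $e\ge k$ off a null set. Put $\Psi_j=\Phi_j^{(P)}=H_j^{(WP)}$. Then $M_4\Psi_j\equiv0$ and $\Delta\Psi_j(m)=D_P\Phi_j(Pm)\rightsquigarrow0$. By (8.1), $L_m(\Psi)=L_m(H)+\delta(m)$ with $\delta$ local. Both $\Delta L_m(\Psi)$ and $\Delta L_m(H)$ are $\rightsquigarrow0$, so $\Delta\delta\rightsquigarrow0$, and $\delta$ is constant by Lemma 8.1 with $K=1$. So $L_m(\Psi)$ converges.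

**Step 4 (the $\Psi_j$ vanish).** This is the following lemma.

**Lemma 12.1.** If $k\ge1$, $\Psi_0,\dots,\Psi_{k-1}\in\mathcal A_T$ have values in a finite subgroup of $\mathbb T$, $\Delta\Psi_j\rightsquigarrow0$, and $L_m(\Psi)\to\kappa_1$, then all $\Psi_j\equiv0$.

*Proof.* Induction on $k$. For $k=1$ this is Section 3. For $k\ge2$ the sum $\Sigma=\sum_j\Psi_j$ satisfies $\Sigma(m)-L_m(\Psi)=-\sum_j\big(\Psi_j(m+j)-\Psi_j(m)\big)\rightsquigarrow0$, so $\Sigma\rightsquigarrow\kappa_1$. For fixed $m$, along the periodic set of $n$ coprime to $m$, $\Sigma(m)=\Sigma(mn)-\Sigma(n)\rightsquigarrow0$. So $\Sigma\equiv0$, and then $\kappa_1=0$. With $V_i=\Psi_0+\dots+\Psi_i$ (so $V_{k-1}=0$) and $Y(n)=\sum_{i\le k-2}V_i(n+i)$ we have, as in Section 11, $\Delta Y(n)=-L_n(\Psi)\to0$. As $Y$ has values in a finite group, $Y$ is eventually constant; that is, $L_n(V_0,\dots,V_{k-2})$ converges. Also $\Delta V_i\rightsquigarrow0$. By induction $V_i\equiv0$ for $i\le k-2$, so all $\Psi_j\equiv0$. $\square$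

**Step 5 (exactness).** By Lemma 12.1, $H_j(p^a)=\Psi_j(p^a)=0$ for all primes $p\nmid WP$. So $n\mapsto L_n(H)$ is local, and it tends to $\kappa$. By Lemma 8.1(ii), $L_n(H)=\kappa$ for all $n\in\mathbb N$. We now write $\tau_j$ for $\tau_j/M$; then $\sum_j\tau_j=0$. With $\kappa=0$ this is already Conjecture 3.

**Step 6 (support on primes $\le k$).** Let $\mathcal Q'$ be a finite set of primes supporting all $H_j$, and put $K_p(n)=\sum_jH_j(p^{v_p(n+j)})$ with $H_j(p^0)=0$. Then $\sum_{p\in\mathcal Q'}K_p(n)=\kappa$ for all $n$, and $K_p$ is $\{p\}$-local. We separate the primes by the Chinese remainder theorem. Given $n,n'$ and $p\in\mathcal Q'$, choose $n''\in\mathbb N$ congruent to $n$ modulo a high power of $p$ and to $n'$ modulo high powers of the other primes of $\mathcal Q'$. Then $K_p(n'')=K_p(n)$ and $K_{p'}(n'')=K_{p'}(n')$ for $p'\ne p$. Comparing the relations at $n''$ and $n'$ gives $K_p(n)=K_p(n')$. So each $K_p$ is a constant $\kappa_p$, and $\sum_{p\in\mathcal Q'}\kappa_p=\kappa$.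

Let $p\in\mathcal Q'$ with $p>k$. Since $p\nmid1\cdot2\cdots k$, $\kappa_p=K_p(1)=0$. For $0\le j<k$ and $a\ge1$ take $n=p^a(1+p)-j\ge1$. Then $p^a$ divides $n+j$ exactly, and no other $n+i$, $0\le i<k$, is divisible by $p$, because $|i-j|<p$. So $H_j(p^a)=K_p(n)=0$.

*Proof of Theorem 1, uniqueness.* Suppose $\tau_j$ and $\tau_j'$ both make the corresponding $H_j$ vanish at all $p^a$ with $p>k$. Then $(\tau_j-\tau_j')\log p\in\mathbb Z$ for all primes $p>k$. If $\tau_j\ne\tau_j'$, then $\log p/\log p'\in\mathbb Q$ for distinct primes $p,p'>k$, which contradicts unique factorization. $\blacksquare$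

## 13. The exact solutions on primes up to $k$

*Proof of Theorem 2.* **Necessity.** For $k\ge2$ this was shown in Section 12: Step 6 gives $K_p\equiv\kappa_p$ for $p\in\mathcal Q'$ with $\kappa_p=0$ if $p>k$, and for a prime $p\le k$ not in $\mathcal Q'$ we have $K_p\equiv0$. For $k=1$, $F_0\equiv0$, $\kappa=0$, and there is nothing more to prove.

**Sufficiency.** Since $H_j$ is supported on primes $\le k$ and $\sum_j\tau_j=0$,
$$L_n(F)=\sum_j\tau_j\log(n+j)+\sum_{p\le k}K_p(n)=o(1)+\kappa .$$

**The case $k=2$, $\kappa=0$.** The only prime is $2$, so $\kappa_2=\kappa=0$, and exactly one of $n,n+1$ is even. Choosing $n$ with $2^a$ dividing $n$ exactly gives $H_0(2^a)=K_2(n)=0$; choosing $n$ with $2^a$ dividing $n+1$ exactly gives $H_1(2^a)=0$. So $H_0=H_1\equiv0$, and $F_0=\tau\log$, $F_1=-\tau\log$.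

**Sharpness for $k\ge3$.** Let $x\in\mathbb T$, $x\ne0$. For a prime $p<k$ put $H_0(p^a)=x$ and $H_p(p^a)=-x$ for all $a\ge1$, and all other values $0$. Then $L_n(H)=0$, because $p\mid n$ if and only if $p\mid n+p$. If $p=k$ is prime, then $k$ is odd. Put $H_j(k^a)=x$ for all $j$ and all $a\ge1$, $H_0(2^a)=H_1(2^a)=-x$ for all $a\ge1$, and all other values $0$. Exactly one of $n,\dots,n+k-1$ is divisible by $k$ and exactly one of $n,n+1$ is even, so $L_n(H)=x-x=0$. $\blacksquare$

## 14. Values in a compact group

*Proof of Theorem 3.* We apply Theorem 1 to each character and glue the results by duality. Let $\hat{\mathbb G}$ be the discrete group of continuous characters $\chi:\mathbb G\to\mathbb T$.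

**Step 1 (constructing $\varphi_j$).** For $\chi\in\hat{\mathbb G}$ the functions $\chi\circ F_j$ are additive and $L_n(\chi\circ F)\to\chi(\kappa)$. Theorem 1 gives unique reals $\tau_j(\chi)$. For two characters $\chi,\chi'$ the reals $\tau_j(\chi)+\tau_j(\chi')$ have the property required for $\chi+\chi'$, so by uniqueness $\tau_j:\hat{\mathbb G}\to\mathbb R$ is a homomorphism. For $t\in\mathbb R$, $\chi\mapsto t\tau_j(\chi)\bmod1$ is a character of $\hat{\mathbb G}$. By Pontryagin duality it equals $\chi\mapsto\chi(\varphi_j(t))$ for a unique $\varphi_j(t)\in\mathbb G$. By this uniqueness $\varphi_j$ is a homomorphism. It is continuous because all $\chi\circ\varphi_j$ are continuous and the topology of the compact group $\mathbb G$ is the initial topology of its characters.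

**Step 2 (its properties).** For every $\chi$,
$$\chi(H_j(n))=\chi(F_j(n))-\tau_j(\chi)\log n,\qquad\chi\Big(\sum_j\varphi_j(t)\Big)=t\sum_j\tau_j(\chi)=0 .$$
By Theorem 1, $\chi(H_j(p^a))=0$ for $p>k$, $a\ge1$, and $L_n(\chi\circ H)=\chi(\kappa)$ for all $n$. Since characters separate points, $H_j(p^a)=0$, $\sum_j\varphi_j=0$ and $L_n(H)=\kappa$ in $\mathbb G$.

**Step 3 (uniqueness).** If $\varphi_j$ has the stated property, then $\chi\circ\varphi_j$ is a continuous homomorphism $\mathbb R\to\mathbb T$, hence of the form $t\mapsto\tau t\bmod1$ with a unique real $\tau$. The function $\chi\circ F_j-\tau\log$ vanishes at $p^a$ for all primes $p>k$, so $\tau=\tau_j(\chi)$ by Theorem 1. Thus $\chi\circ\varphi_j$ is determined for every $\chi$, and so is $\varphi_j$. $\blacksquare$
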